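# The first singularity of trees of bounded width

## Two expansions of the root $\rho_k$

**Setting.** Let $\phi(u)=\sum_{j\ge0}\phi_ju^j$ be a power series with nonnegative coefficients, $\phi_0\ne0$, not of the form $\phi_0+\phi_1u$, and aperiodic: $\phi$ is not of the form $g(u^d)$ with $d\ge2$. The simple variety $\mathcal Y$ with generator $\phi$ consists of the rooted plane trees, each node with $j$ children carrying weight $\phi_j$. Its generating function, $z$ marking nodes, satisfies $Y(z)=z\,\phi(Y(z))$. We assume that the characteristic equation $\tau\phi'(\tau)=\phi(\tau)$ has a positive solution $\tau$ strictly inside the disc of convergence of $\phi$. Then $Y$ has radius of convergence $\rho=\tau/\phi(\tau)$. Put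
$$\sigma^2=\frac{\tau^2\phi''(\tau)}{\phi(\tau)}>0 .$$
The width of a tree is the maximum number of nodes on a level. For $k\ge1$ let $T=T^{[k]}(z)$ be the $k\times k$ matrix with entries
$$T_{i,j}=z^j\,[u^j]\,\phi(u)^i,\qquad 1\le i,j\le k .$$
The generating function of the $\mathcal Y$-trees of width at most $k$ is the rational function
$$Y^{[k]}(z)=(z,0,\dots,0)\,(I-T)^{-1}\,(\phi_0,\phi_0^2,\dots,\phi_0^k)^t. \tag{1}$$

**Definition (admissible denominator, $\rho_k$).** A polynomial $B_k(z)$ is an admissible denominator if it divides $\det(I-T^{[k]}(z))$ and $B_kY^{[k]}$ is a polynomial. Then $\rho_k$ is the smallest positive root of $B_k$, if there is one.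

**Theorem 1.** For every choice of admissible denominators, $\rho_k$ exists for all large $k$, and
$$\rho_k=\rho+\frac{c}{k^2}+O\!\left(k^{-5/2}\log k\right),\qquad c=\frac{\pi^2\sigma^2}{2}\,\rho=\frac{\pi^2\tau^3\phi''(\tau)}{2\,\phi(\tau)^2}>0 .$$

**Theorem 2.** Let $\beta=-\zeta(1/2)/\sqrt{2\pi}=0.5826\ldots$ For every $\delta>0$,
$$\rho_k=\rho\left(1+\frac{\pi^2\sigma^2}{2k^2}-\frac{\beta\,\pi^2\sigma^3}{k^{5/2}}+O(k^{-3+\delta})\right).$$

Theorem 1 answers a question posed in *Analytic Combinatorics*: is $\rho_k=\rho+c/k^2+o(k^{-2})$ for some $c>0$? The answer is yes. Aperiodicity will never be used, so both theorems also hold for periodic $\phi$ such as $1+u^2$.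

Throughout, $C,c_1,c_2,\dots$ are positive constants depending only on $\phi$ and on fixed auxiliary parameters; $C$ may change from line to line. "Large $k$" means $k\ge k_0$ for such a constant $k_0$.

## Trees level by level, and the smallest widths

**Where (1) comes from.** Suppose a level has $i$ nodes. The total weight of the ways to give them $j$ children in all is $[u^j]\phi(u)^i$, and the factor $z^j$ in $T_{i,j}$ marks these children. Multiplying along the levels, $z^i(T^m)_{i,j}\phi_0^j$ counts forests of $i$ trees of height $m$ whose levels all have between $1$ and $k$ nodes and whose last level has $j$ nodes; those $j$ nodes are leaves, whence $\phi_0^j$. Put $i=1$ and sum over $j$ and $m$. Since $T(0)=0$, the series $\sum_mT^m=(I-T)^{-1}$ makes sense for power series, and (1) follows.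

**Admissible denominators.** By Cramer's rule, $\det(I-T)$ is admissible. So is the reduced denominator of $Y^{[k]}$. The definition covers both. An admissible denominator is never the zero polynomial, because $\det(I-T(0))=1$.

**General Catalan trees.** Here $\phi(u)=1/(1-u)$ and $T_{i,j}=z^j\binom{i+j-1}{j}$. The characteristic equation $\tau/(1-\tau)=1$ gives $\tau=\frac12$, $\phi(\tau)=2$, $\rho=\frac14$, $\phi''(\tau)=16$ and $\sigma^2=2$. For $k=1$, $Y^{[1]}=z/(1-z)$ (paths) and $\rho_1=1$. For $k=2$,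
$$I-T=\begin{pmatrix}1-z&-z^2\\-2z&1-3z^2\end{pmatrix},\qquad Y^{[2]}(z)=\frac{z(1-2z^2)}{1-z-3z^2+z^3}=z+z^2+2z^3+4z^4+\cdots$$
The coefficient $4$ is right: of the five plane trees with four nodes, only the star has width $3$. The smallest positive root is $\rho_2\approx0.461$. The theorems say that these roots come down to $\frac14$ with
$$\rho_k=\frac14+\frac{\pi^2}{4k^2}+\frac{\zeta(1/2)\,\pi^{3/2}}{2\,k^{5/2}}+O(k^{-3+\delta}),$$
since $\frac14\beta\pi^2\cdot2\sqrt2=-\zeta(\tfrac12)\pi^{3/2}/2$.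

**Binary trees, $\phi(u)=1+u^2$ (periodic).** Here $\tau=1$, $\rho=\frac12$, $\sigma^2=1$. For $k=1$ the matrix is $T=(0)$, so $\det(I-T)=1$ has no root: the existence of $\rho_k$ for large $k$ really is part of the claim. For $k=2$ the only nonzero entries are $T_{1,2}=z^2$ and $T_{2,2}=2z^2$, so $\det(I-T)=1-2z^2$ and $Y^{[2]}=z+z^3/(1-2z^2)$, giving $\rho_2=1/\sqrt2$.

**Size of the error.** Theorem 2 with $\delta<\frac12$ gives $\rho_k-\rho-c/k^2\sim-\rho\beta\pi^2\sigma^3k^{-5/2}$ with $\beta>0$. So the error in Theorem 1 is exactly of order $k^{-5/2}$, and an error term $O(k^{-3})$ would be false.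

## A critical branching process, killed at $0$ and above $k$

This section replaces $T$ by a similar matrix with a probabilistic meaning. Put $p_j=\phi_j\tau^j/\phi(\tau)$. These numbers sum to $1$. Let $\xi$ have law $(p_j)$. Then
$$\mathbb E\xi=\frac{\tau\phi'(\tau)}{\phi(\tau)}=1,\qquad \operatorname{Var}\xi=\mathbb E\,\xi(\xi-1)=\sigma^2,$$
and $\sigma^2>0$ because some $\phi_j\neq0$ with $j\ge2$. Since $\tau$ is strictly inside the disc of convergence, $\mathbb Ee^{a\xi}<\infty$ for some $a>0$. Write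
$$G(u)=\mathbb Eu^\xi=\frac{\phi(\tau u)}{\phi(\tau)},\qquad K(\omega)=\log G(e^\omega)=\omega+\frac{\sigma^2}2\omega^2+O(\omega^3),$$
$K$ being analytic near $0$ and real on the reals. Let $S_i$ be a sum of $i$ independent copies of $\xi$: the size of the next generation when the present one has $i$ members.

Set $z=\rho s$. Since $[u^j]\phi^i=\phi(\tau)^i\tau^{-j}\,\mathbb P(S_i=j)$ and $\rho=\tau/\phi(\tau)$,
$$T_{i,j}=\phi(\tau)^i\,\big(s^j\,\mathbb P(S_i=j)\big)\,\phi(\tau)^{-j}.$$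
So $T=\Gamma Q_s\Gamma^{-1}$ with $\Gamma=\mathrm{diag}(\phi(\tau)^i)$ and $(Q_s)_{i,j}=s^j\,\mathbb P(S_i=j)$, $1\le i,j\le k$. Also $\Gamma^{-1}(\phi_0,\dots,\phi_0^k)^t=(p_0,\dots,p_0^k)^t$. For a function $v$ on $\{1,\dots,k\}$,
$$(Q_sv)(i)=\mathbb E\big[s^{S_i}v(S_i);\,1\le S_i\le k\big].$$
Thus $Q_s$ is one generation of the process, killed when it dies out or exceeds $k$, with a reward $s$ per individual. The singularity should sit where the reward balances the killing. Every column index is at least $1$, so entrywise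
$$Q_{s'}\le\frac{s'}{s}\,Q_s\qquad(0<s'\le s). \tag{2}$$

**Lemma 1 (two tests).** Let $v>0$ on $\{1,\dots,k\}$, $s>0$ and $0\le\epsilon<1$.

(a) If $Q_sv\le(1+\epsilon)v$, then every positive root of $\det(I-T)$ is $\ge\rho s/(1+\epsilon)$. So $\rho_k\ge\rho s/(1+\epsilon)$ if $\rho_k$ exists.

(b) If $Q_sv\ge(1-\epsilon)v$, then $\rho_k$ exists and $\rho_k\le\rho s/(1-\epsilon)$.

*Proof.* (a) Let $0<s'<s/(1+\epsilon)$. By (2), $Q_{s'}v\le\vartheta v$ with $\vartheta=(s'/s)(1+\epsilon)<1$. In the norm $\|x\|=\max_i|x_i|/v(i)$ the nonnegative matrix $Q_{s'}$ has operator norm at most $\vartheta$, so its spectral radius is less than $1$ and $\det(I-T(\rho s'))=\det(I-Q_{s'})\ne0$. The roots of $B_k$ are among those of $\det(I-T)$.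

(b) Put $s'=s/(1-\epsilon)\ge s$. By (2) with the roles exchanged, $Q_{s'}v\ge(s'/s)Q_sv\ge v$, hence $Q_{s'}^mv\ge v$ for all $m$. Choose $\mu>0$ with $p_0^j\ge\mu v(j)$ for $1\le j\le k$. As a power series with nonnegative coefficients, $Y^{[k]}(z)=z\sum_{m\ge0}\big(T^m(\phi_0,\dots,\phi_0^k)^t\big)_1$. At $z=\rho s'$ its value is
$$z\,\phi(\tau)\sum_{m\ge0}\big(Q_{s'}^m(p_0,\dots,p_0^k)^t\big)_1\ \ge\ z\,\phi(\tau)\,\mu\sum_{m\ge0}v(1)=\infty .$$
So the radius of convergence $R_k$ of $Y^{[k]}$ is at most $\rho s'$. By Pringsheim's theorem $R_k$ is itself a singularity, hence a pole of the rational function $Y^{[k]}$. Since $B_kY^{[k]}$ is a polynomial, $B_k(R_k)=0$. $\square$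

Everything now reduces to finding good test functions $v$. A relative error $\epsilon$ in the test costs a relative error $\epsilon$ in $\rho_k$, so Theorem 1 needs $\epsilon=o(k^{-2})$.

## The plain sine, and the constant it loses

Which $v$ should we try? Write $s=e^\lambda$. For a function $v$ varying on the scale $k$, expanding to second order (heuristically) and using mean $i$ and variance $\sigma^2i$ of $S_i$ gives
$$\mathbb E[s^{S_i}v(S_i)]-v(i)\approx i\Big(\lambda v(i)+\frac{\sigma^2}2v''(i)\Big).$$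
The factor $i$ drops out, and $v''=-(2\lambda/\sigma^2)v$ with $v(0)=v(k)=0$ gives $v(i)=\sin(\theta i)$ with $\theta=\pi/k$ and $\lambda=\sigma^2\pi^2/(2k^2)$. This predicts the right constant. So a sensible first attempt is to feed $v(i)=\sin(\theta i)$, with $\theta=\pi/N$ and $N$ slightly larger than $k$, into Lemma 1.

Look at Catalan trees at $i=1$. There $G(u)=1/(2-u)$, and $K(\omega)=-\log(2-e^\omega)=\omega+\omega^2+\omega^3+O(\omega^4)$. Take $s=e^{\ell\theta^2}$ with $\ell\in[0,1]$; the heuristic suggests $\ell=1$. With $\omega=\ell\theta^2+\mathrm i\theta$,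
$$K(\omega)=\mathrm i\theta+(\ell-1)\theta^2+\mathrm i(2\ell-1)\theta^3+O(\theta^4),$$
and since $\mathbb P(\xi=j)=2^{-j-1}$, cutting off the values $\xi>k$ costs only an exponentially small amount. So
$$(Q_sv)(1)=\operatorname{Im}e^{K(\omega)}+O((3/4)^k)=\theta-\tfrac{\theta^3}{6}+(3\ell-2)\theta^3+O(\theta^4),\qquad \frac{(Q_sv)(1)}{v(1)}=1+(3\ell-2)\theta^2+O(\theta^3).$$
Test (a) therefore needs $\epsilon\ge\max(0,3\ell-2)\theta^2+O(\theta^3)$, and the bound it returns is at best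
$$\frac{s}{1+\epsilon}\le1+\min(\ell,\,2-2\ell)\,\theta^2+O(\theta^3)\le1+\tfrac23\theta^2+O(\theta^3).$$
With $\ell=1$ it says nothing at order $k^{-2}$, and the best $\ell$ gives only two thirds of the wanted term. The sine is an approximate solution, and its defect at small $i$ has the same relative size $\theta^2$ as the quantity we want. We need a function with no bulk defect at all.

## Exact invariant functions from complex solutions of $Y=z\phi(Y)$

If $y=G(sy)$, then $\mathbb E[s^{S_i}y^{S_i}]=G(sy)^i=y^i$ exactly: the powers of $y$ are invariant under the process before killing. Multiplying $y=G(sy)$ by $\tau s$ and using $\rho s=z$, the number $Y=\tau sy$ satisfies $Y=\tau s\,\phi(Y)/\phi(\tau)=z\phi(Y)$. For $z$ slightly above $\rho$ this equation has a pair of complex conjugate solutions near $\tau$. The imaginary part of $y^i$ is a sine with a geometric factor, and it vanishes at $i=0$.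

**Lemma 2 (exact invariance).** There are $\theta_0>0$ and real-analytic even functions $\alpha,\lambda$ on $(-\theta_0,\theta_0)$ with $\alpha(\theta)=O(\theta^2)$ and $\lambda(\theta)=\frac{\sigma^2}2\theta^2+O(\theta^4)$ such that $\omega=\alpha(\theta)+\mathrm i\theta$ satisfies $K(\omega)=\omega-\lambda(\theta)$. With $s=e^\lambda$, $r=e^{\alpha-\lambda}$ and $f(j)=r^j\sin(\theta j)$,
$$\mathbb E[s^{S_i}f(S_i)]=f(i)\qquad(i\ge0). \tag{3}$$

*Proof.* Let $\Lambda(\omega)=K(\omega)-\omega=\frac{\sigma^2}2\omega^2+O(\omega^3)$, real on the reals. We want $\omega=\alpha+\mathrm i\theta$ with $\Lambda(\omega)$ real. Since $\Lambda(\bar\omega)=\overline{\Lambda(\omega)}$, the function $\operatorname{Im}\Lambda(\alpha+\mathrm i\theta)$ is odd in $\theta$. So $F(\alpha,\theta)=\theta^{-1}\operatorname{Im}\Lambda(\alpha+\mathrm i\theta)$ extends real-analytically near $(0,0)$, is even in $\theta$, and $F(\alpha,0)=\Lambda'(\alpha)$. Hence $F(0,0)=0$ and $\partial_\alpha F(0,0)=\sigma^2\ne0$.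 The implicit function theorem gives a unique analytic $\alpha(\theta)$ near $0$ with $\alpha(0)=0$ and $F(\alpha(\theta),\theta)=0$; by uniqueness it is even, so $\alpha=O(\theta^2)$. Put $\lambda(\theta)=-\Lambda(\alpha+\mathrm i\theta)\in\mathbb R$. It is analytic, even by conjugation, and equals $-\frac{\sigma^2}2(\alpha+\mathrm i\theta)^2+O(|\theta|^3)=\frac{\sigma^2}2\theta^2+O(|\theta|^3)$; evenness improves the error to $O(\theta^4)$.

Now let $y=e^{\omega-\lambda}=re^{\mathrm i\theta}$. Then $sy=e^\omega$ has modulus $e^\alpha$ close to $1$, where $G$ converges after shrinking $\theta_0$, and $\mathbb E[(sy)^{S_i}]=e^{iK(\omega)}=(e^{\omega-\lambda})^i=y^i$. Take imaginary parts. $\square$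

**Catalan trees.** The equation $y(2-sy)=1$ reads $sy^2-2y+1=0$, so $y=(1\pm\mathrm i\sqrt{s-1})/s$ for $s>1$. Hence $\tan\theta=\sqrt{s-1}$ and $|y|^2=1/s$, that is, $s=1/\cos^2\theta$, $r=\cos\theta$ and $f(j)=\cos^j\theta\,\sin(j\theta)$. For instance $sy=1+\mathrm i\tan\theta$ and $1/(2-sy)=1/(1-\mathrm i\tan\theta)=\cos\theta\,e^{\mathrm i\theta}=y$, as it should be.

From now on $\theta=\pi/N$ with $N\in[k,2k]$, so $f$ is positive on $(0,N)$ and vanishes at $N$. We note $sr=e^\alpha$, so that $s^jf(j)=e^{\alpha j}\sin(\theta j)$, and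
$$|\alpha|+|\lambda|+|\log r|\le C/k^2. \tag{4}$$
Since $f(0)=0$, losing the value $S_i=0$ costs nothing, and (3) becomes
$$(Q_sf)(i)=f(i)-\mathbb E[s^{S_i}f(S_i);\,S_i>k]\qquad(1\le i\le k). \tag{5}$$
The only defect comes from jumps over $k$.

**Lemma 3 (tails).** There is $c_1>0$ such that for large $k$, $1\le i\le k$ and $t\ge0$,
$$\mathbb P(|S_i-i|\ge t)\le2e^{-c_1\min(t^2/k,\,t)},\qquad\mathbb E[e^{|\alpha|S_i};\,S_i\ge i+t]\le Ce^{-c_1\min(t^2/k,\,t)} .$$

*Proof.* Choose $a_1>0$ with $|K(\omega)-\omega|\le\sigma^2\omega^2$ for real $|\omega|\le a_1$. For $0\le\omega\le a_1/2$ (so $\omega+|\alpha|\le a_1$ for large $k$) the second quantity is at most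
$$e^{-\omega(i+t)}\,\mathbb Ee^{(\omega+|\alpha|)S_i}\le\exp\!\big(-\omega t+|\alpha|i+\sigma^2(\omega+|\alpha|)^2i\big)\le C\exp(-\omega t+2\sigma^2\omega^2k),$$
by $(\omega+|\alpha|)^2\le2\omega^2+2|\alpha|^2$, $i\le k$ and (4). Take $\omega=\min(a_1/2,\ t/(4\sigma^2k))$. If $\omega=t/(4\sigma^2k)$, the exponent is $-t^2/(8\sigma^2k)$. If $\omega=a_1/2\le t/(4\sigma^2k)$, then $2\sigma^2\omega^2k\le\omega t/2$ and the exponent is at most $-a_1t/4$. The first inequality follows in the same way with $\alpha=0$ (then there is no factor $C$), using $\omega$ for the upper and $-\omega$ for the lower deviation. $\square$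

## Theorem 1: placing the zero of $f$ on either side of the jumps

**Step 1: upper bound.** The purpose is to make the defect in (5) help: we put the zero of $f$ just above $k$, so that $f\le0$ where most escaping jumps land. Take $N=k+1$. For $k+1\le j\le2(k+1)$ we have $\theta j\in[\pi,2\pi]$, so $f(j)\le0$. By (5) and Lemma 3 with $t=k+3$,
$$Q_sf(i)\ge f(i)-\mathbb E[e^{\alpha S_i};\,S_i\ge2k+3]\ge f(i)-Ce^{-c_2k}.$$
By (4), $r^i\ge\frac12$ for large $k$; and $\sin(\theta i)\ge\sin\frac{\pi}{k+1}\ge\frac2{k+1}$ for $1\le i\le k$. So $f(i)\ge\frac1{k+1}$, and $Q_sf\ge(1-\epsilon)f$ with $\epsilon=C(k+1)e^{-c_2k}$. Lemma 1(b) shows that $\rho_k$ exists and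
$$\rho_k\le\rho\,e^{\lambda(\pi/(k+1))}\big(1+O(ke^{-c_2k})\big)=\rho\Big(1+\frac{\pi^2\sigma^2}{2k^2}+O(k^{-3})\Big).$$

**Step 2: lower bound.** The purpose is the opposite sign: $f$ must stay nonnegative wherever an escaping jump is likely to land. Jumps have typical size at most of order $\sqrt k$, so we take $N=k+\sqrt k\log k$. For $1\le i\le k$ and large $k$, $\sin(\theta i)\ge2\min(i,N-i)/N\ge1/k$ and $r^i\ge\frac12$, so $f(i)\ge\frac1{2k}$. Since $f\ge0$ on $[0,N]$, (5) gives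
$$Q_sf(i)\le f(i)+\mathbb E[e^{\alpha S_i};\,S_i\ge N]\le f(i)+Ce^{-c_1\log^2k},$$
by Lemma 3, because $N-i\ge\sqrt k\log k$. So $Q_sf\le(1+2Cke^{-c_1\log^2k})f$, and Lemma 1(a) yields
$$\rho_k\ge\rho\,e^{\lambda(\pi/(k+\sqrt k\log k))}\big(1-O(ke^{-c_1\log^2k})\big)=\rho\Big(1+\frac{\pi^2\sigma^2}{2k^2}-O(k^{-5/2}\log k)\Big).$$
Steps 1 and 2 prove Theorem 1. $\blacksquare$

## The layer of width $\sqrt k$ under the barrier

Where should the zero $N$ really be? The two choices above differ by $\sqrt k\log k$, and a shift of $N$ by $b\sigma\sqrt k$ changes $\pi^2\sigma^2/(2N^2)$ at order $k^{-5/2}$. So we must look at distances of order $\sqrt k$ from the barrier, where one generation makes a roughly Gaussian jump of standard deviation $\sigma\sqrt k$. For $1\le i\le k$ put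
$$x_i=\frac{k-i}{\sigma\sqrt k},\qquad U_i=\frac{S_i-i}{\sigma\sqrt k},\qquad\text{so that } x_{S_i}=x_i-U_i ,$$
and $S_i>k$ means $U_i>x_i$. Let $X$ be standard normal with density $n$, distribution function $\Phi$, and $\bar\Phi=1-\Phi$. Fix $\kappa\in(0,1/8)$; constants may depend on it. Lemma 3 says
$$\mathbb P(|U_i|\ge t)\le2e^{-c_3\min(t^2,\,t\sqrt k)}\qquad(t\ge0,\ 1\le i\le k). \tag{6}$$
Consequently $\mathbb P(|U_i|\ge t)\le Ce^{-2t}$ for large $k$, since $c_3t^2\ge2t-1/c_3$ and $c_3\sqrt k\ge2$; and $\mathbb E[(1+|U_i|)^3e^{U_i}]\le C$.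

**Lemma 4 (Gaussian comparison).** Let $\Delta_i(t)=\mathbb P(U_i\le t)-\Phi(t)$. For large $k$, $k/2\le i\le k$ and $t\in\mathbb R$,
$$|\Delta_i(t)|\le Ck^{-1/2+\kappa}(1+x_i)\,e^{-2|t|}. \tag{7}$$

*Proof.* The law of $\xi$ has a third moment, and $U_i=\sqrt{i/k}\,(S_i-i)/(\sigma\sqrt i)$, so the Berry–Esseen theorem gives $|\mathbb P(U_i\le t)-\Phi(t\sqrt{k/i})|\le Ck^{-1/2}$. Next, for $a\ge1$, $|\Phi(at)-\Phi(t)|\le(a-1)|t|n(t)\le a-1$; so
$$|\Phi(t\sqrt{k/i})-\Phi(t)|\le\sqrt{k/i}-1\le\frac{k-i}{i}\le2\sigma x_ik^{-1/2}.$$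
Together $|\Delta_i|\le Ck^{-1/2}(1+x_i)$. On the other hand, comparing right tails for $t\ge0$ and left tails for $t<0$, (6) gives $|\Delta_i(t)|\le Ce^{-c_4\min(t^2,|t|\sqrt k)}$. Multiply the first bound to the power $1-2\kappa$ by the second to the power $2\kappa$. The power of $k$ is $-\frac12+\kappa$, and $e^{-2\kappa c_4\min(t^2,|t|\sqrt k)}\le Ce^{-2|t|}$ for large $k$. $\square$

**Lemma 5 (the exit term).** Fix $L>0$ and a compact interval in $(0,\infty)$ in which $b$ lies ($b$ may depend on $k$). Let $N=k+b\sigma\sqrt k$, $\theta=\pi/N$, and $A=\theta\sigma\sqrt k$, which is of order $k^{-1/2}$. For large $k$ and all $i$ with $x=x_i\in[0,L\log k]$,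
$$f(i)=A\big[x+b+O(k^{-1}(1+x)^3)\big], \tag{8}$$
$$A^{-1}\,\mathbb E[s^{S_i}f(S_i);\,S_i>k]=\mathbb E[x-X+b;\,X>x]+O\big(k^{-1/2+\kappa}(1+x)e^{-x}\big). \tag{9}$$

*Proof.* Since $\theta N=\pi$, $\sin(\theta j)=\sin(\theta(N-j))$, and $\theta(N-j)=A(x_j+b)$. With $|\sin v-v|\le|v|^3/6$, $A^2=O(1/k)$ and $r^i=1+O(1/k)$ this gives (8).

For (9) write $S=S_i$, $U=U_i$; for large $k$ we have $i\ge k/2$. Then $s^Sf(S)=e^{\alpha S}\sin(A(x-U+b))$. For $S\le4k$, $e^{\alpha S}=1+O(1/k)$, so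
$$A^{-1}s^Sf(S)=(x-U+b)+O\big(k^{-1}(1+|x-U+b|^3)\big).$$
The part $S>4k$ contributes $O(e^{-c_5k})$ to both sides when we take expectations: for the left side use Lemma 3 and $A^{-1}=O(\sqrt k)$; for $\mathbb E[x-U+b;S>4k]$ and the error term use (6), since $S>4k$ forces $U>3\sqrt k/\sigma$. As $x\le L\log k$, $e^{-c_5k}=O(k^{-1}e^{-x})$. On $U>x$ we have $|x-U+b|\le U+b$, so $\mathbb E[1+|x-U+b|^3;U>x]\le Ce^{-x}\,\mathbb E[(1+|U|)^3e^U]\le Ce^{-x}$. Hence
$$A^{-1}\,\mathbb E[s^Sf(S);S>k]=\mathbb E[x-U+b;U>x]+O(k^{-1}e^{-x}).$$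
Finally $\mathbb E[x-U+b;U>x]=b\,\mathbb P(U>x)-\int_x^\infty\mathbb P(U>t)\,dt$, and likewise for $X$. By (7) the two differ by at most $b|\Delta_i(x)|+\int_x^\infty|\Delta_i(t)|\,dt\le Ck^{-1/2+\kappa}(1+x)e^{-2x}$. $\square$

**Why no choice of $b$ alone gives the constant.** Let $0<b<\sqrt{2/\pi}$ be fixed and use $f$ itself as test function. By (5) and (9), if $x_i\to x$ then
$$A^{-1}(Q_sf-f)(i)\to\int_x^\infty\bar\Phi(t)\,dt-b\,\bar\Phi(x).$$
At $x=0$ this is $\frac1{\sqrt{2\pi}}-\frac b2>0$. For large $x$ it is negative, because $\int_x^\infty\bar\Phi\,/\,\bar\Phi(x)\to0$ (l'Hôpital, with $\bar\Phi(x)\le n(x)/x$). And $f(i)\approx A(x+b)$ by (8), so the relative defect has both signs and does not tend to $0$. In the layer, the linear profile $x+b$ is the wrong shape. The right shape is a function that is invariant for the Gaussian walk killed when it crosses the barrier. Only far from the barrier should it look like $x+b$, and this will determine $b$.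

## The Gaussian walk killed on crossing a level

Let $X_1,X_2,\dots$ be independent standard normal variables and $W_m=X_1+\dots+X_m$. For $x\ge0$ let $\ell=\inf\{m\ge1:W_m>x\}$, which is finite almost surely, and let $R_x=W_\ell-x>0$ be the overshoot. (If $x=1$ and the walk runs $0.4,\,-0.3,\,1.1$, then $\ell=3$ and $R_1=0.1$.) Put
$$\mathcal D(x)=\mathbb ER_x,\qquad h(x)=x+\mathcal D(x),\qquad(\mathcal Nv)(x)=\int_0^\infty n(x-y)v(y)\,dy=\mathbb E[v(x-X);\,X\le x].$$
Think of $x-W_m$ as a height above the barrier; the walk is killed when the height becomes negative.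

**Lemma 6 (the invariant profile).** There are $\eta\in(0,1]$ and $\beta=\lim_{x\to\infty}\mathcal D(x)$ such that $h=\mathcal Nh$, $h$ is $C^1$ on $[0,\infty)$, $\inf_{x\ge0}h>0$, $|\mathcal D(x)-\beta|\le Ce^{-\eta x}$ and $|h'(x)-1|\le Ce^{-\eta x}$.

*Proof.* **Step 1: domination, so that overshoots are uniformly small.** The hazard rate $n/\bar\Phi$ is increasing, since its derivative is $n(n-y\bar\Phi)/\bar\Phi^2$ and $y\bar\Phi(y)<\int_y^\infty u\,n(u)\,du=n(y)$ for $y\ge 0$. So $\bar\Phi(y+t)/\bar\Phi(y)$ is nonincreasing in $y\ge0$. Condition on the height $y=x-W_{m-1}\ge0$ before an exit at time $m$: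
$$\mathbb P(\ell=m,R_x>t)=\mathbb E[\bar\Phi(y+t);\,\ell\ge m]\le\frac{\bar\Phi(t)}{\bar\Phi(0)}\,\mathbb E[\bar\Phi(y);\,\ell\ge m]=\mathbb P(|X|>t)\,\mathbb P(\ell=m).$$
Summing over $m$, $R_x$ is stochastically dominated by $|X|$. In particular $\mathcal D\le\sqrt{2/\pi}<1$.

**Step 2: invariance.** Decompose at the first step: $\mathcal D(x)=\mathbb E[\mathcal D(x-X);X\le x]-\mathbb E[x-X;X>x]$. Add $x=\mathbb E[x-X]$ to get $h=\mathcal Nh$.

**Step 3: minorization, so that two starting heights can be coupled.** Let $x\ge1$. The first height below $1$ is $1-R_{x-1}$, and $\mathbb P(R_{x-1}\le1)\ge\mathbb P(|X|\le1)>\frac12$ by Step 1. From a height $p\in[0,1]$ the next step lands at $-t$, $t\in[0,1]$, with density $n(p+t)\ge n(2)$. So for all $x\ge1$ the law of $R_x$ is at least $\kappa_0$ times Lebesgue measure on $[0,1]$, with $\kappa_0=n(2)/2$.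

**Step 4: exponential convergence of $\mathcal D$.** Extend $\mathcal D(-t)=t$ for $t>0$ (a walk already at height $-t$ has overshoot $t$), and let $M(y)=\sup_{a,a'\ge y}|\mathcal D(a)-\mathcal D(a')|$. By Step 1, $M(y)\le1+|y|$ for $y\le0$ and $M(y)\le1$ for $y\ge0$. Let $a\ge y\ge1$. The first passage below height $y-1\ge0$ occurs no later than the exit, and it lands at $y-1-R_{a-y+1}$ in law; so the strong Markov property gives $\mathcal D(a)=\mathbb E\,\mathcal D(y-1-R_{a-y+1})$. Since $a-y+1\ge1$, Step 3 lets us write the law of $R_{a-y+1}$ as $\kappa_0\,\mathrm{Unif}[0,1]+(1-\kappa_0)\nu_a$ with a probability measure $\nu_a$. For $a,a'\ge y$ the uniform parts cancel: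
$$|\mathcal D(a)-\mathcal D(a')|\le(1-\kappa_0)\iint M\big(y-1-\max(t,t')\big)\,\nu_a(dt)\,\nu_{a'}(dt').$$
To integrate an exponential bound, use $e^{\eta\max(t,t')}\le e^{\eta t}+e^{\eta t'}-1$ and
$$(1-\kappa_0)\int e^{\eta t}\nu_a(dt)=\mathbb Ee^{\eta R_{a-y+1}}-\kappa_0\int_0^1e^{\eta t}dt\le\mathbb Ee^{\eta|X|}-\kappa_0=:1-\kappa_0+\chi(\eta),$$
where $\chi(\eta)\to0$ as $\eta\to0$. Hence $(1-\kappa_0)\iint e^{\eta\max(t,t')}d\nu_a\,d\nu_{a'}\le1-\kappa_0+2\chi(\eta)$. Choose $\eta\in(0,1]$ with $e^\eta(1-\kappa_0+2\chi(\eta))\le1$, and $C_0$ with $M(y)\le C_0e^{-\eta y}$ for all $y\le1$. If this bound holds for all arguments $\le y_0$, where $y_0\ge1$, then for $y\in(y_0,y_0+1]$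
$$M(y)\le C_0e^{-\eta(y-1)}\big(1-\kappa_0+2\chi(\eta)\big)\le C_0e^{-\eta y}.$$
By induction it holds for all $y$. So $\beta=\lim\mathcal D$ exists and $|\mathcal D(x)-\beta|\le C_0e^{-\eta x}$ for $x\ge0$.

**Step 5: smoothness and positivity.** Since $h(y)\le y+1$, we may differentiate $h=\mathcal Nh$ under the integral, and $h\in C^1$. Insert $h(y)=y+\beta+(\mathcal D(y)-\beta)$:
$$h'(x)=\frac d{dx}\Big(x+\beta-\mathbb E[x-X+\beta;X>x]\Big)+\int_0^\infty n'(x-y)(\mathcal D(y)-\beta)\,dy .$$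
As $\mathbb E[x-X+\beta;X>x]=(x+\beta)\bar\Phi(x)-n(x)$, the first term is $1-\bar\Phi(x)+\beta n(x)=1+O(e^{-\eta x})$. The second is at most $C_0e^{-\eta x}\int|n'(u)|e^{\eta u}du$ in absolute value. Finally $h$ is continuous, $h\ge\mathcal D>0$ and $h(x)\ge x$, so $\inf h>0$. $\square$

## The limiting overshoot equals $-\zeta(1/2)/\sqrt{2\pi}$

We use two textbook facts. *Key renewal theorem:* if $F$ is a non-lattice law on $[0,\infty)$ with finite mean $\mu_1>0$ and $\zeta_0\ge0$ is nonincreasing and integrable, the locally bounded solution of $v(x)=\zeta_0(x)+\int_{[0,x]}v(x-y)F(dy)$ tends to $\mu_1^{-1}\int_0^\infty\zeta_0$. *Baxter–Spitzer identity* (Feller, *An Introduction to Probability Theory and Its Applications*, Vol. II, Ch. XII.7 and XVIII.3): for the first ascending ladder height $R_0$ and $p>0$,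
$$-\log(1-\mathbb Ee^{-pR_0})=\sum_{m\ge1}\frac1m\,\mathbb E[e^{-pW_m};\,W_m>0].$$

**Lemma 7.** $\beta=-\zeta(1/2)/\sqrt{2\pi}$.

*Proof.* **Step 1: express $\beta$ by moments of $R_0$.** Put $\mu_m=\mathbb ER_0^m$, finite by domination. The walk crosses $x$ at its first record if $R_0>x$, and otherwise starts afresh from height $x-R_0$. So
$$\mathcal D(x)=\mathbb E(R_0-x)^++\int_{[0,x]}\mathcal D(x-y)\,\mathbb P(R_0\in dy).$$
The law of $R_0$ has a density, because $\mathbb P(R_0\in E)\le\sum_m\mathbb P(W_m\in E)=0$ for every null set $E$. The key renewal theorem gives $\beta=\mu_1^{-1}\int_0^\infty\mathbb E(R_0-x)^+dx=\mu_2/(2\mu_1)$.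

**Step 2: differentiate the Baxter–Spitzer identity.** Let $\psi(v)=\int_0^\infty e^{-vx}n(x)\,dx$, so that $\mathbb E[e^{-pW_m};W_m>0]=\psi(p\sqrt m)$, and let $\gamma=\psi'$. Then $\gamma(0)=-\int_0^\infty xn(x)dx=-1/\sqrt{2\pi}$; $|\gamma(v)|\le C/(1+v^2)$; $\gamma'>0$ is integrable on $[0,\infty)$; and $\int_0^\infty\gamma=-\psi(0)=-\frac12$. The derivative of the right side in $p$ is $\sum_mm^{-1/2}\gamma(p\sqrt m)$, the series converging locally uniformly because its terms are $O(p^{-2}m^{-3/2})$. The derivative of the left side is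
$$-\frac{\mathbb E[R_0e^{-pR_0}]}{1-\mathbb Ee^{-pR_0}}=-\frac{\mu_1-p\mu_2+O(p^2)}{p\mu_1-\frac12p^2\mu_2+O(p^3)}=-\frac1p+\frac{\mu_2}{2\mu_1}+O(p).$$

**Step 3: compare the sum with an integral.** Let $Z(t)=\sum_{m\le t}m^{-1/2}-2\sqrt t$. It is bounded on $(0,\infty)$, $Z(0+)=0$, and $Z(t)\to\zeta(\frac12)$ as $t\to\infty$. Partial integration (the boundary terms vanish, as $\gamma(\infty)=0$) and the substitution $v=p\sqrt t$ give
$$\sum_mm^{-1/2}\gamma(p\sqrt m)-\int_0^\infty t^{-1/2}\gamma(p\sqrt t)\,dt=-\int_0^\infty Z(v^2/p^2)\,\gamma'(v)\,dv\ \longrightarrow\ -\zeta(\tfrac12)\int_0^\infty\gamma'=\zeta(\tfrac12)\gamma(0)$$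
as $p\downarrow0$, by dominated convergence. The integral on the left equals $\frac2p\int_0^\infty\gamma=-\frac1p$. The terms $-1/p$ cancel and $\mu_2/(2\mu_1)=\zeta(\frac12)\gamma(0)$. $\square$

In particular $\beta>0$.

## A strictly superinvariant function

The profile $h$ gives exact equality for the Gaussian walk, but the true walk is only Gaussian up to errors $k^{-1/2+\kappa}$. We need some strict inequality to absorb them, at every $x\ge0$ and with the same exponential decay as the errors.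

**Lemma 8.** With $\eta$ from Lemma 6 there are $a\in(0,\frac12]$ and $\delta_0>0$ such that $q(x)=1-ae^{-\eta x}$ satisfies $q-\mathcal Nq\ge\delta_0e^{-\eta x}$ on $[0,\infty)$.

*Proof.* Since $\mathbb E[e^{\eta X};X\le x]=e^{\eta^2/2}\Phi(x-\eta)$,
$$q-\mathcal Nq=\bar\Phi(x)+ae^{-\eta x}\big(e^{\eta^2/2}\Phi(x-\eta)-1\big).$$
Pick $x_0>0$ such that the bracket is at least $\frac12(e^{\eta^2/2}-1)$ for $x\ge x_0$, and put $a=\min(\frac12,\frac12\bar\Phi(x_0))$. On $[0,x_0]$ the bracket is at least $-1$, so the expression is at least $\bar\Phi(x_0)-a\ge\frac12\bar\Phi(x_0)$. On $[x_0,\infty)$ it is at least $\frac a2(e^{\eta^2/2}-1)e^{-\eta x}$. $\square$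

## Theorem 2: correcting $f$ inside the layer

**Step 1: the test functions.** We replace the linear profile $x+b$ in the layer by $h$, tilted slightly by $q$ to gain strictness; the price is a small change of $b$. Let $\varepsilon=k^{-1/2+2\kappa}$, choose a sign $\pm$, and put
$$b=\beta\pm\varepsilon,\qquad N=k+b\sigma\sqrt k,\qquad\theta=\pi/N,\qquad A=\theta\sigma\sqrt k,$$
with $s,r,\alpha,f$ as in Lemma 2. For large $k$ we have $N\in[k,2k]$, because $\beta>0$. Put
$$\hat h=h\pm\varepsilon q,\qquad w(x)=\hat h(x)-x-b=\mathcal D(x)-\beta\pm\varepsilon(q(x)-1),\qquad g(i)=f(i)+A\,w(x_i).$$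
By Lemmas 6 and 8, $|w(x)|+|w'(x)|\le Ce^{-\eta x}$. So $g$ equals $f$ except near the barrier, where it is about $A\hat h(x_i)$.

**Step 2: the exact defect of $g$.** Since $h=\mathcal Nh$, $\hat h-\mathcal N\hat h=\pm\varepsilon(q-\mathcal Nq)$. Inserting $\hat h=x+b+w$ and $x+b=\mathbb E[x-X+b]$,
$$\hat h-\mathcal N\hat h=w-\mathcal Nw+\mathbb E[x-X+b;\,X>x].$$
Combined with (5), for $x=x_i$, $S=S_i$, $U=U_i$,
$$A^{-1}(Q_sg-g)(i)=-(\hat h-\mathcal N\hat h)(x)+\mathrm{Err}_1+\mathrm{Err}_2, \tag{10}$$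
$$\mathrm{Err}_1=\mathbb E[x-X+b;X>x]-A^{-1}\,\mathbb E[s^Sf(S);S>k],\qquad\mathrm{Err}_2=\mathbb E[s^Sw(x_S);1\le S\le k]-\mathcal Nw(x).$$

Let $L=20/\eta$, so that $e^{-\eta x}\ge k^{-20}$ exactly when $x\le L\log k$.

**Step 3: the range $0\le x_i\le L\log k$.** Here we show that the strictness $\varepsilon\delta_0e^{-\eta x}$ beats both errors. For large $k$, $i\ge k/2$. Lemma 5 gives $|\mathrm{Err}_1|\le Ck^{-1/2+\kappa}(1+x)e^{-\eta x}$, as $\eta\le1$.

For $\mathrm{Err}_2$: on $S\le k$, $s^S=1+O(1/k)$, and $\mathbb E[|w(x-U)|;U\le x]\le Ce^{-\eta x}\,\mathbb Ee^{\eta U}\le Ce^{-\eta x}$. The missing value $S=0$ costs at most $Cp_0^i\le Ce^{-c_6k}=O(k^{-1}e^{-\eta x})$; note $p_0<1$. So $\mathbb E[s^Sw(x_S);1\le S\le k]=\mathbb E[w(x-U);U\le x]+O(k^{-1}e^{-\eta x})$. Integrating by parts, $\mathbb E[w(x-U);U\le x]=w(0)\,\mathbb P(U\le x)+\int_{-\infty}^xw'(x-u)\,\mathbb P(U\le u)\,du$, and likewise for $X$. By (7),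
$$\big|\mathbb E[w(x-U);U\le x]-\mathcal Nw(x)\big|=\Big|w(0)\Delta_i(x)+\int_{-\infty}^xw'(x-u)\Delta_i(u)\,du\Big|\le Ck^{-1/2+\kappa}(1+x)e^{-\eta x},$$
because $\int_{-\infty}^xe^{-\eta(x-u)}e^{-2|u|}du\le e^{-\eta x}\int e^{\eta u-2|u|}du$.

Altogether $|\mathrm{Err}_1|+|\mathrm{Err}_2|\le Ck^{-1/2+\kappa}(1+L\log k)e^{-\eta x}$. For large $k$ this is less than $\varepsilon\delta_0e^{-\eta x}\le\varepsilon(q-\mathcal Nq)(x)$. By (10), in this range $Q_sg\le g$ for the sign $+$ and $Q_sg\ge g$ for the sign $-$.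

**Step 4: the range $x_i>L\log k$.** Far from the barrier all corrections are negligible. Now $k-i>L\sigma\sqrt k\log k$, so Lemma 3 gives $|\mathbb E[s^Sf(S);S>k]|\le Ce^{-c_7\log^2k}$. Moreover
$$A|w(x_i)|+A\,\mathbb E[s^S|w(x_S)|;1\le S\le k]\le CAe^{-\eta x_i}(1+\mathbb Ee^{\eta U_i})\le Ck^{-20}.$$
By (5), $Q_sg-g=-\mathbb E[s^Sf(S);S>k]+A\{\mathbb E[s^Sw(x_S);1\le S\le k]-w(x_i)\}$. Hence $|Q_sg-g|(i)\le Ck^{-20}$.

**Step 5: positivity of $g$.** Lemma 1 needs $g>0$, and Step 4 needs a lower bound to become a relative statement. For $x=x_i\le L\log k$, (8) gives $g(i)=A[\hat h(x)+o(1)]\ge\frac12A\inf h\ge c_8k^{-1/2}$. For $x_i>L\log k$, $r^i\ge\frac12$ gives $f(i)\ge\frac12\sin(\theta i)\ge\min(i,N-i)/N\ge c_9/k$, while $A|w(x_i)|\le Ck^{-20}$; so $g(i)\ge c_9/(2k)$. Hence $g>0$ on $\{1,\dots,k\}$, and Steps 3 and 4 give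
$$Q_sg\le(1+Ck^{-19})g\ \ (\text{sign }+),\qquad Q_sg\ge(1-Ck^{-19})g\ \ (\text{sign }-).$$

**Step 6: conclusion.** Put $N_\pm=k+\beta\sigma\sqrt k\pm\sigma k^{2\kappa}$, which is the $N$ of Step 1 for the two signs. Lemma 1(a) with the sign $+$ and Lemma 1(b) with the sign $-$ give
$$\lambda(\pi/N_+)-Ck^{-19}\ \le\ \log(\rho_k/\rho)\ \le\ \lambda(\pi/N_-)+Ck^{-19}.$$
Here $\lambda(\theta)=\frac{\sigma^2}2\theta^2+O(\theta^4)$ and $N_\pm^{-2}=k^{-2}\big(1-2\beta\sigma k^{-1/2}+O(k^{-1+2\kappa})\big)$. Exponentiating changes the result by $O(k^{-4})$ only, so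
$$\frac{\rho_k}\rho=1+\frac{\pi^2\sigma^2}{2k^2}-\frac{\beta\,\pi^2\sigma^3}{k^{5/2}}+O(k^{-3+2\kappa}).$$
Since $\kappa\in(0,1/8)$ is arbitrary, Theorem 2 follows. $\blacksquare$
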